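
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}

\title{Strongly chordal graphs whose $L(2,1)$-labeling number exceeds the sum of maximum degree and clique number}


\begin{abstract}
Chang and Kuo conjectured that $\lambda(G)\le\omega(G)+\Delta(G)$ for every strongly chordal graph $G$, where $\lambda$ is the $L(2,1)$-labeling number, $\omega$ the clique number and $\Delta$ the maximum degree. We show that this is false for every clique number $\omega\ge 3$: for each such $\omega$ there are strongly chordal graphs with $\lambda\ge\Delta+\omega+1$. In the other direction we prove $\lambda\le\Delta+2\omega-2$ for all strongly chordal graphs. The two bounds agree for $\omega=3$, where the sharp bound is $\lambda\le\Delta+4$.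
\end{abstract}

\section{The question and the results}

An \emph{$L(2,1)$-labeling} of a graph $G=(V,E)$ is a function $f$ from $V$ to the nonnegative integers such that $|f(x)-f(y)|\ge 2$ whenever $xy\in E$, and $f(x)\ne f(y)$ whenever $x$ and $y$ are at distance two. Its \emph{span} is $\max_{v\in V} f(v)$, and $\lambda(G)$ is the smallest $k$ such that $G$ has an $L(2,1)$-labeling of span $k$. We write $\Delta(G)$ for the maximum degree and $\omega(G)$ for the clique number.

A graph is \emph{chordal} if every cycle of length at least $4$ has a chord. It is \emph{strongly chordal} if moreover every even cycle of length at least $6$ has an odd chord, that is, a chord joining two vertices at odd distance along the cycle. Chang and Kuo proved that $\lambda(G)\le 2\Delta(G)$ for strongly chordal graphs, and more generally for OSF-chordal graphs, a class that properly contains them. They conjectured that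
\begin{equation}\label{eq:conj}
\lambda(G)\le\omega(G)+\Delta(G)\qquad\text{for every strongly chordal graph } G;
\end{equation}
we take the question from \cite{block}.

\medskip
\noindent\textbf{Why $\Delta+\omega$ is a natural guess.}
The complete graph $K_w$ needs labels pairwise at least $2$ apart, so $\lambda(K_w)=2w-2=\Delta+\omega-1$. A tree with an edge has $\omega=2$ and $\lambda\le\Delta+2=\Delta+\omega$ (a case of Theorem~\ref{thm:upper} below), and some trees attain this. The bound $\Delta+\omega$ covers both extremes.

It is also what a local count suggests. Let $Q$ be a clique of $k$ vertices, all adjacent to the same $\Delta+1-k$ further vertices, which are pairwise nonadjacent; then $\omega=k+1$ and the vertices of $Q$ have degree $\Delta$. Give $Q$ the labels $y,y+2,\dots,y+2k-2$, where $y\ge1$. Its neighbors must avoid the $2k+1$ integers $y-1,\dots,y+2k-1$ and be pairwise distinct, so altogether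
\[
(2k+1)+(\Delta+1-k)=\Delta+\omega+1
\]
labels suffice, that is, span $\Delta+\omega$. One label could be saved by taking $y=0$. But if a vertex lies next to many such cliques, their labels are disjoint, so at most two of them can use an end of the label range. Next consider a vertex adjacent to $m$ such cliques, with $km=\Delta$. It needs $km$ labels for the cliques and loses up to three more to its own label and the two adjacent ones; in span $\Delta+\omega$ this leaves at least $k-1$ labels to spare. So neither count, taken alone, rules out span $\Delta+\omega$.

\medskip
\noindent\textbf{Why it fails.}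
The constraints cannot be met together when many of these cliques are assembled in the shape of a tree. In span $\Delta+\omega$ a clique that avoids both ends of the label range has no slack: it must be a run $y,y+2,\dots,y+2k-2$, and every label it does not forbid occurs next to it. This rigidity forces such cliques, in the middle of the label range, onto a fixed grid. A vertex whose label breaks three runs of the grid then uses up all its $k-1$ spare labels, and must have a neighboring clique that contains $0$ and otherwise consists of elements of the broken runs. This clique turns out to have no slack either, so it has a second neighbor whose label breaks three \emph{other} runs. The clique would have to fit both sets of broken runs, which are disjoint.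

\begin{theorem}\label{thm:disproof}
Let $k\ge 2$, $n\ge 8$, $m=2n-1$ and $\Delta=km$. There is a strongly chordal graph $G$ with $\omega(G)=k+1$, $\Delta(G)=\Delta$ and $\lambda(G)\ge\Delta(G)+\omega(G)+1$.
\end{theorem}

For $k=2$, $n=8$ this gives a strongly chordal graph with $\omega=3$, $\Delta=30$ and $\lambda\ge 34>33=\omega+\Delta$. So \eqref{eq:conj} is false.

\begin{theorem}\label{thm:upper}
Every strongly chordal graph $G$ satisfies $\lambda(G)\le\Delta(G)+2\omega(G)-2$.
\end{theorem}

This is smaller than $2\Delta(G)$ exactly when $2\omega(G)-2<\Delta(G)$.

\begin{corollary}\label{cor:s}
Let $s(w)=\sup\{\lambda(G)-\Delta(G): G\text{ strongly chordal},\ \omega(G)=w\}$. Then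
\[
s(1)=0,\qquad s(2)=2,\qquad s(3)=4,\qquad w+1\le s(w)\le 2w-2\quad\text{for all } w\ge 4 .
\]
Hence $\lambda\le\Delta+\omega$ holds for all strongly chordal graphs of clique number $w$ if and only if $w\le 2$. For $w=3$ the sharp bound is $\lambda\le\Delta+4$.
\end{corollary}

We do not determine $s(w)$ for $w\ge 4$. The graphs of Theorem~\ref{thm:disproof} are built in Section~\ref{sec:graphs}. Section~\ref{sec:counts} contains the two counts on which the proof rests, Section~\ref{sec:k2} carries out the argument by hand for $k=2$, $n=8$, and Section~\ref{sec:general} treats the general case. Theorem~\ref{thm:upper} and Corollary~\ref{cor:s} are proved in Sections~\ref{sec:upper} and~\ref{sec:cor}.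

\section{Trees of cliques}\label{sec:graphs}

Fix $k,n,m,\Delta$ as in Theorem~\ref{thm:disproof}. Let $T$ be the finite rooted tree with levels $0,1,\dots,8$ in which the nodes on even levels are called \emph{points}, the nodes on odd levels are called \emph{hubs}, and
\begin{itemize}
\item every point on levels $0,2,4,6$ has exactly $m$ neighboring hubs; these points are called \emph{full};
\item every hub has exactly $\Delta+1-k$ neighboring points;
\item the points on level $8$ are leaves.
\end{itemize}
(Neighbors include the parent.) Let $G$ be obtained from $T$ by replacing each hub by a clique of $k$ vertices, keeping each point as a single vertex, and joining each point to all $k$ vertices of each neighboring hub. We call the clique again a hub. The $m$ hubs adjacent to a full point are called the hubs \emph{at} that point.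

\begin{proposition}
The graph $G$ is strongly chordal, with $\Delta(G)=\Delta$ and $\omega(G)=k+1$.
\end{proposition}

\begin{proof}
A vertex of a hub has degree $(k-1)+(\Delta+1-k)=\Delta$, a full point has degree $km=\Delta$, and a point on level $8$ has degree $k\le\Delta$. So $\Delta(G)=\Delta$. The nodes of $T$ met by a clique of $G$ are pairwise adjacent in $T$, so they form a node or an edge of $T$. The largest cliques therefore consist of a hub and a neighboring point, and $\omega(G)=k+1$.

Let $C=v_0v_1\cdots v_{l-1}$ be a cycle of $G$ with $l\ge4$, and let $T_C$ be the set of nodes of $T$ met by $C$. Since $C$ is connected, $T_C$ is a subtree. We find a chord and, if $l\ge 6$, a chord joining two vertices at distance $3$ along $C$.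

If $T_C$ is a single node or an edge, then $V(C)$ is a clique of $G$. So $v_0v_2$ is a chord, and for $l\ge6$ so is $v_0v_3$.

Otherwise $T_C$ has at least two edges. Let $t$ be a leaf of $T_C$ and $s$ its neighbor in $T_C$. Suppose $t$ were a hub. Then $s$ is a point, a single vertex of $C$. The path $C-s$ contains a vertex of the hub $t$ and could leave $t$ only through $s$, because $s$ is the only neighbor of $t$ in $T_C$; hence it stays inside $t$. Then $T_C=\{s,t\}$, a contradiction. So $t$ is a point, a single vertex $v_i$ (indices are modulo $l$), and its two neighbors $v_{i-1},v_{i+1}$ on $C$ lie in the hub $s$. They are adjacent, and $v_{i-1}v_{i+1}$ is a chord because $l\ge4$. Moreover, two vertices of the same hub have the same closed neighborhood. So if $l\ge6$, then $v_{i+2}$, being adjacent to $v_{i+1}$, is adjacent to $v_{i-1}$, and $v_{i-1}v_{i+2}$ is a chord joining vertices at distance $3$ along $C$.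
\end{proof}

\section{Two counts: hubs have no slack, points have little}\label{sec:counts}

From here to the end of the proof of Theorem~\ref{thm:disproof} in Section~\ref{sec:general} put
\[
M=\Delta+\omega(G)=\Delta+k+1=2nk+1,
\]
and suppose, for a contradiction, that $f:V(G)\to[0,M]$ is an $L(2,1)$-labeling. Intervals $[a,b]$ are intervals of integers. The choice $m=2n-1$ makes the number $M-1=2nk$ of labels strictly between $0$ and $M$ a multiple of $2k$; this will be used when we tile label classes by runs of length $k$.

We denote a hub by its set $S$ of $k$ labels, remembering which hub is meant. Labels within a hub differ pairwise by at least $2$. A hub is \emph{interior} if $S\cap\{0,M\}=\emptyset$. For a set $S\subseteq[0,M]$ let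
\[
\widehat S=\{\ell\in[0,M]:\ |\ell-s|\le1\text{ for some } s\in S\};
\]
for a hub, these are the labels forbidden to its neighboring points.

We first note how large $\widehat S$ is. Let $S$ be a set of $h$ integers in $[1,M-1]$ with pairwise differences at least $2$. It splits uniquely into maximal arithmetic progressions of step $2$ (possibly with a single element), which we call its \emph{runs}. A run of $r$ elements contributes an interval of $2r+1$ labels to $\widehat S$, and these intervals are disjoint, because the last element of a run and the first element of the next one differ by at least $3$. Hence, if $S$ has $\rho$ runs,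
\begin{equation}\label{eq:runs}
|\widehat S|=2h+\rho .
\end{equation}

\begin{lemma}[Hubs]\label{lem:hub}
Every hub $S$ satisfies $|\widehat S|\le 2k+1$. If equality holds, then every label in $[0,M]\setminus\widehat S$ occurs on a point adjacent to the hub. Every interior hub attains equality and is a single run:
\[
S=\{y,y+2,\dots,y+2k-2\},\qquad \widehat S=[y-1,y+2k-1].
\]
\end{lemma}

\begin{proof}
The $\Delta+1-k$ points adjacent to the hub are pairwise at distance two, so their labels are distinct, and these labels lie outside $\widehat S$. Thus $|\widehat S|\le(M+1)-(\Delta+1-k)=2k+1$, and if equality holds, the points use all labels outside $\widehat S$. For an interior hub, \eqref{eq:runs} with $h=k$ gives $2k+\rho\le2k+1$, so $\rho=1$.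
\end{proof}

This lemma will be used mainly to \emph{produce} points: next to an interior hub we may ask for a point with any label outside a short interval. The second count limits what such a point can tolerate.

Let $p$ be a full point with label $x$. The labels $x-1,x,x+1$ are not available for its hubs. We call a label \emph{wasted at $p$} if it lies in $[0,M]\setminus\{x-1,x,x+1\}$ but in no interior hub at $p$, and write $W(p)$ for the set of wasted labels.

\begin{lemma}[Points]\label{lem:point}
Let $p$ be a full point with label $x$.
\begin{enumerate}
\item[(a)] The hubs at $p$ have pairwise disjoint label sets in $[0,M]\setminus\{x-1,x,x+1\}$. Hence at most two of them are non-interior, and each of these is contained in $W(p)$. Each interior hub at $p$ lies entirely in $[0,x-2]$ or entirely in $[x+2,M]$.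
\item[(b)] If $2\le x\le M-2$, then $0,M\in W(p)$ and $|W(p)|\le 3k-1$. If moreover $|W(p)|=3k-1$, then $p$ has a hub that contains $0$ but not $M$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Vertices in different hubs at $p$ are at distance two, and all of them are adjacent to $p$; this gives the first statement. Each non-interior hub contains $0$ or $M$, so by disjointness there are at most two, and they contain no label of an interior hub at $p$. By Lemma~\ref{lem:hub} an interior hub is a run of step $2$. A run meeting both sides of $\{x-1,x,x+1\}$ would have to contain $x$, or both $x-1$ and $x+1$.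

(b) As $2\le x\le M-2$, the labels $0$ and $M$ are not among $x-1,x,x+1$, and by definition they are in no interior hub. So they are wasted. There are $M+1-3=2nk-1$ available labels, of which the $m$ hubs use $km=2nk-k$. So exactly $k-1$ available labels lie in no hub. If $q$ of the hubs are non-interior, then $|W(p)|=qk+(k-1)$, and $q\le2$ by (a). If $|W(p)|=3k-1$, then $q=2$, and by disjointness one of the two non-interior hubs contains $0$ but not $M$ and the other $M$ but not $0$.
\end{proof}

\section{The smallest case worked by hand}\label{sec:k2}

Take $k=2$ and $n=8$. Then $m=15$, $\Delta=30$, $M=33$. A hub is a pair of labels, an interior hub has the form $\{y,y+2\}$ and forbids the five labels $[y-1,y+3]$ to its points, and at most $3k-1=5$ labels are wasted at a full point with label in $[2,31]$.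

\medskip
\noindent\textbf{Interior hubs lie on a grid.} Let $\{y,y+2\}$ be an interior hub on level at most $5$ with $y$ odd and $y\le25$. Then $29\notin[y-1,y+3]$, so some point $p$ adjacent to the hub has label $29$. This point is full, being on level at most $6$. It forbids $28,29,30$ to its hubs. Above, the labels $31,32,33$ remain; the only pair of the form $\{z,z+2\}$ is $\{31,33\}$, which contains $M=33$. So all three are wasted. Below, there are $14$ even labels $0,2,\dots,26$. Interior hubs cover an even number of them and do not cover $0$, so at least two are wasted. That makes five, and no further waste is allowed: the odd labels $1,3,\dots,27$ must be partitioned into interior hubs $\{z,z+2\}$. Now $1$ must go with $3$, then $5$ with $7$, and so on. Our hub is one of these pairs, so $y\equiv1\pmod 4$.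

Applying this to the labeling $33-f$, under which $\{y,y+2\}$ becomes $\{31-y,33-y\}$, we get: if $y$ is even and $y\ge6$, then $y\equiv2\pmod4$. In particular every interior hub $\{y,y+2\}$ on level at most $5$ with $6\le y\le25$ lies on the grid: $y\equiv1$ or $2\pmod4$.

\medskip
\noindent\textbf{A label that creates maximal waste.} Let $p$ be a point on level at most $4$ with label $12$. Its hubs avoid $11,12,13$. On the grid, the only pair containing $9$ is $\{9,11\}$, the only pair containing $10$ is $\{10,12\}$, and the only pair containing $15$ is $\{13,15\}$; see Figure~\ref{fig:tiles}. None of these can be a hub at $p$, so with the ends $0$ and $33$ we already have five wasted labels: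
\[
W(p)=\{0,33,9,10,15\}.
\]
In the same way a point $p'$ on level at most $4$ with label $20$ has $W(p')=\{0,33,17,18,23\}$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.42cm,y=0.9cm]
\foreach \a/\b in {9/1,10/0,15/1,17/1,18/0,23/1}
  \fill[black!22] (\a-0.6,\b-0.28) rectangle (\a+0.6,\b+0.28);
\foreach \a in {9,13,17,21}
  \draw[rounded corners=2pt] (\a-0.75,0.62) rectangle (\a+2.75,1.38);
\foreach \a in {10,14,18,22}
  \draw[rounded corners=2pt] (\a-0.75,-0.38) rectangle (\a+2.75,0.38);
\foreach \a in {9,11,13,15,17,19,21,23}
  \node at (\a,1) {\small \a};
\foreach \a in {10,12,14,16,18,20,22,24}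
  \node at (\a,0) {\small \a};
\foreach \a/\b in {11/1,12/0,13/1,19/1,20/0,21/1}
  \draw[thick] (\a-0.55,\b-0.25) -- (\a+0.55,\b+0.25);
\end{tikzpicture}
\caption{The labels $9,\dots,24$ for $k=2$, $n=8$. The boxes are the pairs that interior hubs on level at most $5$ may use in this range. A point labeled $12$ forbids $11,12,13$ and breaks three boxes, so that $9,10,15$ are wasted. A point labeled $20$ forbids $19,20,21$ and wastes $17,18,23$. (Forbidden labels are struck out and wasted ones gray; both points are shown in one picture.) Apart from $0$ and $33$, the two points have no wasted label in common.}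
\label{fig:tiles}
\end{figure}

\medskip
\noindent\textbf{The contradiction.} Among the $15$ disjoint hubs at the root, at most two contain $0$ or $33$, so there is an interior one. The interval of five labels that it forbids cannot contain both $12$ and $20$, so by Lemma~\ref{lem:hub} one of them, say $12$, occurs on a point $p$ adjacent to it. This point has maximal waste, so by Lemma~\ref{lem:point} it has a hub $A=\{0,r\}\subseteq W(p)$ with $r\ne33$; thus $r\in\{9,10,15\}$. Now $\widehat A=\{0,1,r-1,r,r+1\}$ has five elements. So, although $A$ is not interior, equality holds in Lemma~\ref{lem:hub}, and the label $20\notin\widehat A$ occurs on a point $p'$ adjacent to $A$. Since $A$ is a non-interior hub at $p'$ as well, $A\subseteq W(p')$. But $r\notin\{0,33,17,18,23\}$, a contradiction. If $20$ occurs instead of $12$, the same argument runs with the two labels exchanged.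

\medskip
The levels are consumed as follows: $p$ is on level at most $2$, $A$ on level at most $3$, $p'$ on level at most $4$, the hubs at $p'$ on level at most $5$, and the points that force these hubs onto the grid (labeled $29$ for odd hubs and $33-29=4$ for even ones) on level at most $6$. The points on level $8$ are needed so that Lemma~\ref{lem:hub} also applies to the hubs on level $7$.

\section{Proof of Theorem~\ref{thm:disproof}}\label{sec:general}

In general the pairs are replaced by runs of length $k$. The test label $29$ becomes $M-2k$, and $12$, $20$ become $6k$, $10k$. The first step shows that interior hubs with odd labels are placed on a grid counted from the bottom of the label range, and those with even labels on a grid counted from the top.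

\begin{lemma}[Grid]\label{lem:grid}
Let $S=\{y,y+2,\dots,y+2k-2\}$ be an interior hub on level at most $5$.
\begin{enumerate}
\item[(a)] If $y$ is odd and $y\le 2k(n-2)+1$, then $y\equiv1\pmod{2k}$.
\item[(b)] If $y$ is even and $y\ge 2k+2$, then $y\equiv2\pmod{2k}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $x^*=2k(n-1)+1=M-2k$, so that $2\le x^*\le M-2$. Since $y+2k-1\le x^*-1$, we have $x^*\notin\widehat S$, and by Lemma~\ref{lem:hub} a point $p$ adjacent to $S$ has label $x^*$. It is on level at most $6$, hence full, and both parts of Lemma~\ref{lem:point} apply to it. Interior hubs are runs of length $k$, so each one at $p$ uses labels of one parity and of one side of $x^*$. We count the waste at $p$.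
\begin{itemize}
\item \emph{Odd labels in $[x^*+2,M]$.} They are $2k(n-1)+3,\dots,2nk+1=M$, exactly $k$ labels, and one of them is $M$. An interior hub would need $k$ labels different from $M$. So all $k$ are wasted.
\item \emph{Even labels in $[x^*+2,M]$.} They are $2k(n-1)+4,\dots,2nk$, exactly $k-1$ labels, too few for a hub. So all $k-1$ are wasted.
\item \emph{Even labels in $[0,x^*-2]$.} They are $0,2,\dots,2k(n-1)-2$, exactly $k(n-1)$ labels. Interior hubs cover a multiple of $k$ of them, and do not cover $0$. So at least $k$ are wasted.
\end{itemize}
This is a waste of at least $k+(k-1)+k=3k-1$, the maximum allowed by Lemma~\ref{lem:point}(b). Hence no odd label in $[0,x^*-2]$ is wasted: the labels $1,3,\dots,2k(n-1)-1$ are partitioned into interior hubs at $p$, each a run of length $k$. The run covering $1$ is $\{1,3,\dots,2k-1\}$. The smallest odd label not in it is $2k+1$, and by disjointness the run covering $2k+1$ starts there; and so on. So all these runs start at labels congruent to $1$ modulo $2k$. One of them is $S$, because $S$ is an interior hub at $p$ with odd labels not exceeding $x^*-2$.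

(b) The function $M-f$ is again an $L(2,1)$-labeling into $[0,M]$ with the same interior hubs, so (a) applies to it. The hub $S$ becomes the run with least element $y'=M-(y+2k-2)=2nk+3-2k-y$, which is odd, and $y'\le2k(n-2)+1$ because $y\ge2k+2$. By (a), $y'\equiv1$, that is, $y\equiv2\pmod{2k}$.
\end{proof}

For $j\ge0$ define the tiles and blocks
\begin{gather*}
O_j=\{2kj+1,2kj+3,\dots,2kj+2k-1\},\qquad
E_j=\{2kj+2,2kj+4,\dots,2kj+2k\},\\
B_j=O_j\cup E_j=[2kj+1,\,2kj+2k].
\end{gather*}
Distinct blocks are disjoint. Lemma~\ref{lem:grid} controls odd hubs away from the top and even hubs away from the bottom. Both kinds are controlled in the blocks $B_2,\dots,B_5$; the condition $n\ge8$ provides room for them.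

\begin{lemma}[Tiles]\label{lem:tiles}
Let $2\le j\le5$. If an interior hub $S$ on level at most $5$ meets $O_j$, then $S=O_j$. If it meets $E_j$, then $S=E_j$.
\end{lemma}

\begin{proof}
Let $y=\min S$. If $S$ meets $O_j$, then $y$ is odd and $y\le12k-1\le2k(n-2)+1$, as $n\ge8$. Lemma~\ref{lem:grid}(a) shows that $S=O_{j'}$ for some $j'$, and since distinct tiles are disjoint, $j'=j$. If $S$ meets $E_j$, then $y$ is even and $y\ge(4k+2)-(2k-2)\ge2k+2$. Lemma~\ref{lem:grid}(b) shows that $S=E_{j'}$ for some $j'$, and again $j'=j$.
\end{proof}

Now we choose labels whose forbidden triple breaks as many tiles as possible. The number $x=2kj$ is the last element of $E_{j-1}$, while $x-1$ is the last element of $O_{j-1}$ and $x+1$ is the first element of $O_j$. So three tiles lose one element each, and their other $3(k-1)$ elements become useless. Together with $0$ and $M$ this is exactly the maximum $3k-1$.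

\begin{lemma}[Maximal waste]\label{lem:waste}
Let $j\in\{3,5\}$, and let $p$ be a point on level at most $4$ with label $x=2kj$. Then
\[
W(p)=\{0,M\}\cup(O_{j-1}\setminus\{x-1\})\cup(E_{j-1}\setminus\{x\})\cup(O_j\setminus\{x+1\}),
\]
and $|W(p)|=3k-1$. In particular $W(p)\setminus\{0,M\}\subseteq B_{j-1}\cup B_j$.
\end{lemma}

\begin{proof}
We have $2\le x\le10k\le16k-1\le M-2$, so Lemma~\ref{lem:point}(b) applies. The hubs at $p$ are on levels at most $5$ and avoid $x-1\in O_{j-1}$, $x\in E_{j-1}$ and $x+1\in O_j$. As $2\le j-1<j\le5$, Lemma~\ref{lem:tiles} says that an interior hub meeting one of these tiles equals it. So no interior hub at $p$ meets any of the three, and $W(p)$ contains the right-hand side. Since $M>12k$, the labels $0$ and $M$ are not in $B_{j-1}\cup B_j$, so the right-hand side has $2+3(k-1)=3k-1$ elements. Lemma~\ref{lem:point}(b) gives equality.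
\end{proof}

For the two labels $6k$ and $10k$ the blocks involved, $B_2\cup B_3$ and $B_4\cup B_5$, are disjoint. It remains to find a non-interior hub that contains $0$ but not $M$ and is adjacent to points of both labels, on levels at most $4$.

\begin{proof}[Proof of Theorem~\ref{thm:disproof}]
By Lemma~\ref{lem:point}(a), which holds for every label of the root, at most two of the $m\ge15$ hubs at the root are non-interior. So the root has an interior hub $H$, on level $1$. By Lemma~\ref{lem:hub}, $\widehat H$ is an interval whose ends differ by $2k<10k-6k$, so it misses one of $6k$, $10k$, and that label occurs on a point $p$ adjacent to $H$. Write this label as $2kj$, and let $\{i,j\}=\{3,5\}$. The level of $p$ is at most $2$.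

By Lemma~\ref{lem:waste} the waste at $p$ is maximal. So by Lemma~\ref{lem:point} there is a hub $A$ at $p$ with $0\in A$, $M\notin A$ and $A\subseteq W(p)$. Thus
\[
A=\{0\}\cup R,\qquad |R|=k-1\ge1,\qquad R\subseteq B_{j-1}\cup B_j=[2k(j-1)+1,\,2k(j+1)].
\]
We claim that $A$ attains equality in Lemma~\ref{lem:hub}. The labels of $R$ lie in $[1,M-1]$ and are at least $4k+1$, so $\widehat R$ is disjoint from $\widehat{\{0\}}=\{0,1\}$. If $R$ has $\rho\ge1$ runs, then \eqref{eq:runs} gives
\[
|\widehat A|=2+2(k-1)+\rho=2k+\rho\ge2k+1 ,
\]
and Lemma~\ref{lem:hub} gives the opposite inequality. So every label outside $\widehat A$ occurs on a point adjacent to $A$.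

We apply this to the label $2ki$. We have $\widehat R\subseteq[2k(j-1),2k(j+1)+1]$. For $j=3$ this interval is $[4k,8k+1]$, which does not contain $10k=2ki$; for $j=5$ it is $[8k,12k+1]$, which does not contain $6k=2ki$. Also $2ki\notin\{0,1\}$. So $2ki\notin\widehat A$, and some point $p'$ adjacent to $A$ has label $2ki$. As $A$ is on level at most $3$, $p'$ is on level at most $4$, and Lemma~\ref{lem:waste} applies to $p'$.

Since $A$ is a non-interior hub at $p'$ as well as at $p$, Lemma~\ref{lem:point}(a) gives $A\subseteq W(p)\cap W(p')$. By Lemma~\ref{lem:waste},
\[
W(p)\setminus\{0,M\}\subseteq B_{j-1}\cup B_j,\qquad W(p')\setminus\{0,M\}\subseteq B_{i-1}\cup B_i ,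
\]
and these are $B_2\cup B_3$ and $B_4\cup B_5$ in some order. So $A\subseteq\{0,M\}$, and since $M\notin A$ this gives $A=\{0\}$ and $R=\emptyset$, contrary to $|R|=k-1\ge1$.

Hence $G$ has no $L(2,1)$-labeling of span at most $\Delta(G)+\omega(G)$.
\end{proof}

The hypothesis $k\ge2$ is what makes $R$ nonempty in the last step. It cannot be dropped: for $k=1$ the graph $G$ is a tree, and $\lambda(G)\le\Delta+2=\Delta+\omega$ by Theorem~\ref{thm:upper}.

\section{The upper bound}\label{sec:upper}

Theorem~\ref{thm:upper} comes from greedy labeling along a suitable order. When a vertex $v$ is labeled, each labeled neighbor forbids at most three labels and each labeled vertex at distance two forbids one. So we want few labeled neighbors, and we want all labeled vertices within distance two to fit into one closed neighborhood. Strong chordality provides both.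

Write $N_H(u)$ and $N_H[u]=N_H(u)\cup\{u\}$ for the open and closed neighborhoods of $u$ in a graph $H$. A vertex $v$ of $H$ is \emph{simple} if the sets $N_H[u]$, $u\in N_H[v]$, are linearly ordered by inclusion. Farber \cite{farber} proved that a graph is strongly chordal if and only if each of its induced subgraphs has a simple vertex.

A simple vertex $v$ is \emph{simplicial}, that is, its neighbors form a clique: if $a,b\in N_H(v)$ are distinct and, say, $N_H[a]\subseteq N_H[b]$, then $a\in N_H[b]$. Being simplicial alone would not be enough for the argument below: if a simplicial vertex has exactly two neighbors and these have no further neighbor in common, the number of vertices at distance two can be as large as $2(\Delta-2)$.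

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Let $\Delta=\Delta(G)$ and $\omega=\omega(G)$. By Farber's theorem we can order $V(G)=\{v_1,\dots,v_N\}$ so that $v_i$ is simple in $G_i=G[\{v_i,\dots,v_N\}]$ for every $i$. We label $v_N,v_{N-1},\dots,v_1$ in this order, greedily, from $\{0,1,\dots,\Delta+2\omega-2\}$.

Suppose that $v_i$ is to be labeled. First we check that distance two in $G$ is already visible in $G_i$. Let $v_j$ with $j>i$ be at distance two from $v_i$ in $G$, with common neighbor $v_h$. If $h<i$, then $v_i$ and $v_j$ belong to $N_{G_h}(v_h)$, which is a clique as $v_h$ is simplicial in $G_h$; so $v_iv_j\in E$, a contradiction. Hence $h>i$, and $v_j$ is at distance two from $v_i$ in $G_i$.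

Since $v_i$ is simple in $G_i$, there is a largest set $N_{G_i}[u]$ among the sets $N_{G_i}[w]$ with $w\in N_{G_i}[v_i]$. Every vertex of $G_i$ within distance two of $v_i$ in $G_i$ lies in one of these sets, hence in $N_{G_i}[u]$. This set contains $v_i$ and has at most $\Delta+1$ elements. So at most $\Delta$ labeled vertices are within distance two of $v_i$ in $G$. Let $d$ of them be adjacent to $v_i$. As $v_i$ is simplicial in $G_i$, these $d$ vertices and $v_i$ form a clique, so $d\le\omega-1$. The number of forbidden labels is therefore at most
\[
3d+(\Delta-d)=\Delta+2d\le\Delta+2\omega-2 .
\]
There are $\Delta+2\omega-1$ labels, so one of them is free for $v_i$.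
\end{proof}

\section{Clique number at most three, and beyond}\label{sec:cor}

\begin{proof}[Proof of Corollary~\ref{cor:s}]
The upper bound $s(w)\le2w-2$ is Theorem~\ref{thm:upper}. We turn to the lower bounds.

\emph{The case $w=1$.} Edgeless graphs have $\lambda=\Delta=0$, so $s(1)=0$.

\emph{The case $w=2$.} Trees have no cycles, so they are strongly chordal, and we need a tree with $\lambda\ge\Delta+2$. Let $\Delta\ge3$ and take a tree of maximum degree $\Delta$ with a vertex $r$ of degree $\Delta$ all of whose neighbors have degree $\Delta$. Suppose that it has a labeling of span at most $\Delta+1$. A vertex of degree $\Delta$ with label in $[1,\Delta]$ would leave only $(\Delta+2)-3=\Delta-1$ labels for its $\Delta$ neighbors, which need distinct labels. So every vertex of degree $\Delta$ has label $0$ or $\Delta+1$. But $r$ has at least three neighbors, all of degree $\Delta$, and they need distinct labels, a contradiction. So $\lambda\ge\Delta+2$ for this tree, and $s(2)=2$.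

\emph{The case $w\ge3$.} Theorem~\ref{thm:disproof} with $k=w-1\ge2$ gives $s(w)\ge w+1$. For $w=3$ this equals $2w-2=4$, so $s(3)=4$, and the graphs of Theorem~\ref{thm:disproof} with $k=2$ satisfy $\lambda=\Delta+4$ exactly.

Finally, $\lambda\le\Delta+\omega$ holds for all strongly chordal graphs of clique number $w$ if and only if $s(w)\le w$. This is true for $w=1$ and $w=2$ and false for $w\ge3$, where $s(w)\ge w+1$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{block}
\emph{$L(2,1)$-Labeling of Block Graphs},
\url{https://combinatorialpress.com/article/ars/Volume%20119/volume-119-paper-7.pdf}.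

\bibitem{farber}
Farber,
Characterizations of strongly chordal graphs,
\emph{Discrete Math.} 43 (1983), 173--189.

\end{thebibliography}

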